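\title{Parity Needs $\Omega(n\log\log n)$ Broadcasts in Noisy Networks with Bounded Error Rates}

\begin{abstract}
In the noisy broadcast model, $n$ processors hold one bit each and compute a Boolean function of these bits by broadcasting single bits; each reception is wrong, independently, with a probability that is only known to be at most a constant $\epsilon<1/2$. Every function can be computed with $O(n\log\log n)$ broadcasts. We show that oblivious protocols for parity need $\Omega(n\log\log n)$ broadcasts, so that some Boolean function needs more than linearly many. The adversary hides the error rates. Flipping an input bit then moves a parameter vector from one box to another, and a signed measure on transcripts that depends polynomially on this parameter is shown to be small on one box by a martingale argument and on the other by analytic continuation. This forces the parity to be nearly unbiased given the transcript.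
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The model and the question}

In the noisy broadcast model, introduced by El Gamal, there are $n$ processors $P_1,\dots,P_n$, and $P_j$ initially holds one bit $x_j$. At each step of a protocol a processor may broadcast one bit, which every other processor receives together with the name of its sender. Each received bit is wrong with probability at most $\epsilon$, where $0<\epsilon<1/2$ is a known constant. Errors in different broadcasts, and at different receivers of one broadcast, are mutually independent. Apart from this the error probabilities of the individual receptions are arbitrary: an \emph{allowed error distribution} is any choice of a probability in $[0,\epsilon]$ for each reception.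

Protocols are \emph{oblivious}: whether $P_j$ broadcasts at a given step depends only on $n$, the step and $j$. The bit that is sent may depend on the input bit of the sender, on what it has received, and on private or shared coins that are independent of everything else. Fix a constant $0<\delta<1/2$. A protocol \emph{computes} $f:\{0,1\}^n\to\{0,1\}$ if at the end a designated processor, fixed in advance, outputs $f(x)$ with error probability at most $\delta$, for every input $x$ and every allowed error distribution. Let $B(f)$ be the least number of broadcasts of an oblivious protocol that computes $f$.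

If every processor repeats its bit $O(\log n)$ times and the receivers take majorities, every bit is decoded with error probability at most $\delta/n$, so $B(f)=O(n\log n)$. Gallager showed that $O(n\log\log n)$ broadcasts suffice for all processors to learn all input bits with constant error probability; hence every Boolean function can be computed with $O(n\log\log n)$ broadcasts. Goyal et al.\ showed that any protocol in which all bits are recovered needs $\Omega(n\log\log n)$ broadcasts. That bound concerns an output of $n$ bits. For an output of one bit, the following question is posed in \cite{source}.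

\begin{quote}
\emph{Is there a sequence of Boolean functions $f_n:\{0,1\}^n\to\{0,1\}$ with $B(f_n)\ne O(n)$?}
\end{quote}

\subsection*{Results}

The answer is yes, and parity is an example. Logarithms are natural throughout. A protocol with few broadcasts leaves about half of the processors with few broadcasts each, but the protocol chooses which half. The following definition asks that a large parity be found inside any such half.

\begin{definition}\label{def:rich}
Let $\alpha\in(0,\frac12)$. A function $f:\{0,1\}^n\to\{0,1\}$ is \emph{$\alpha$-parity-rich} if for every $S_0\subseteq[n]$ with $|S_0|\ge n/2-1$ there are $S\subseteq S_0$ with $|S|\ge\alpha n$ and an assignment to the coordinates outside $S$ under which $f$ becomes the parity of $(x_j)_{j\in S}$ or its negation.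
\end{definition}

\begin{theorem}\label{thm:main}
For all $\epsilon\in(0,\frac12)$ and $\alpha\in(0,\frac12)$ there are $\kappa>0$ and $n_0$ such that the following holds for all $n\ge n_0$ and all $\alpha$-parity-rich $f:\{0,1\}^n\to\{0,1\}$. For every oblivious protocol with at most $\frac\kappa2\,n\log\log n$ broadcasts there are an input and an allowed error distribution for which the output is wrong with probability at least $\frac12-(\log n)^{-1/8}$.
\end{theorem}

The constant $\kappa$ does not depend on $\delta$: below $\frac\kappa2 n\log\log n$ broadcasts no advantage over guessing larger than $(\log n)^{-1/8}$ is possible, with or without randomness.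

\begin{corollary}\label{cor:parity}
For all constants $\epsilon,\delta\in(0,\frac12)$ we have $B(\mathrm{PARITY}_n)=\Omega(n\log\log n)$, so $B(\mathrm{PARITY}_n)\neq O(n)$. With Gallager's upper bound, $B(\mathrm{PARITY}_n)=\Theta(n\log\log n)=\Theta(\max_f B(f))$.
\end{corollary}

\begin{proof}
For $n\ge6$ we have $n/2-1\ge n/3$, so parity is $\frac13$-parity-rich: take $S=S_0$ and any assignment outside $S$. For large $n$ we have $\delta<\frac12-(\log n)^{-1/8}$, so Theorem~\ref{thm:main} gives $B(\mathrm{PARITY}_n)>\frac\kappa2 n\log\log n$, which exceeds $Cn$ for each constant $C$ and all large $n$.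
\end{proof}

In the same way $B(f_n)=\Theta(n\log\log n)$ for every $\alpha$-parity-rich sequence with constant $\alpha$. An example is the inner product $\bigoplus_{i\le p}x_iy_i$ on $n=2p\ge10$ variables, with $\alpha=\frac15$: a set of at least $p-1$ variables meets at least $(p-1)/2\ge n/5$ pairs $\{x_i,y_i\}$; in each such pair keep one variable of the set and fix its partner to $1$, and fix all other variables to $0$.

\subsection*{Why the error rates matter}

Since different receivers make independent errors, one broadcast leaves $n-1$ independent noisy copies of a bit in the network, and the only difficulty is to collect what the network knows. For parity this may look easy. Write bits as $\pm1$, let every processor broadcast its bit $k$ times, give each processor $k$ noisy copies of its own bit as well, and suppose that every error probability equals $\epsilon$. Put $s=1-2\epsilon$. The sum of all $kn^2$ copies, divided by $kns$, has mean $\sum_jx_j$ and variance $(1-s^2)/(ks^2)$, which does not depend on $n$. The possible values of $\sum_j x_j$ are two apart, so for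 a large constant $k$ this single number determines $\sum_jx_j$, and hence the parity, with small error. One might guess from this that $O(n)$ broadcasts suffice. In our model, however, the rates are only bounded by $\epsilon$. Take $k=1$ and let the broadcast of $P_j$ have error rate $(1-s_j)/2$, with hidden $s_j$ independent and uniform on $[1-2\epsilon,1-\epsilon]$. The normalized sum now estimates $\sum_jx_js_j$, whose variance given $x$ is $n\epsilon^2/12$, far larger than the spacing that has to be resolved. Theorem~\ref{thm:main} is proved against this kind of noise and shows that no other statistic does better. The proof uses essentially that the error probabilities are only bounded by $\epsilon$; no claim is made for the variant in which every error probability equals a known $\epsilon$.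

Section~\ref{sec:board} reduces the theorem to a noiseless communication problem, Section~\ref{sec:idea} solves an exact version of that problem in a few lines and lists what stands between it and the real one, and Sections~\ref{sec:info}--\ref{sec:param} carry out the proof.

\section{Reduction to a noiseless blackboard}\label{sec:board}

From now on bits are written as signs, $0\mapsto+1$ and $1\mapsto-1$, so that the parity of $(x_j)_{j\in E}$ becomes $\chi_E=\prod_{j\in E}x_j$.

\subsection*{The blackboard problem}

Let $n,m,k,b$ be positive integers and $\Omega=\{\pm1\}^k$. For $u\in[-1,1]^k$ let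
\[
\pi_u(\omega)=\prod_{\tau=1}^k\frac{1+u_\tau\omega_\tau}{2},\qquad\omega\in\Omega,
\]
be the law of $k$ independent signs with means $u_1,\dots,u_k$; thus $\pi_0$ is uniform on $\Omega$. Let $Q_\pm=\pm[1-2\epsilon,1-\epsilon]^k$. These boxes are disjoint because $\epsilon<\frac12$. Let $\nu$ be the uniform law on $Q_+\cup Q_-$, let $u_1,\dots,u_m$ be independent with law $\nu$, and let $x_j=\pm1$ according as $u_j\in Q_\pm$. Given $u=(u_j)_j$, let $Y=(Y_{ij})_{i\in[n],\,j\in[m]}$ be a matrix of independent letters with $Y_{ij}\sim\pi_{u_j}$. Player $i\in[n]$ knows only the row $Y_i=(Y_{ij})_j$. In a \emph{blackboard protocol} the players write at most $b$ bits on a noiseless board, in an order fixed in advance; each bit is a function of the board so far and of the row of its writer. The final board $\Pi=\Pi(Y)$ is the \emph{transcript}; it takes at most $2^b$ values. The output $o\in\{\pm1\}$ is a function of $\Pi$, and it should equal $\chi=\chi_{[m]}$.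

\begin{proposition}\label{prop:board}
For all $\epsilon,\alpha\in(0,\frac12)$ there are $\kappa>0$ and $n_0$ such that for $n\ge n_0$, $m=\lceil\alpha n\rceil$, $2\le k\le\kappa\log\log n$ and $b=2kn$, every blackboard protocol satisfies $\mathbb E[o\,\chi]<2(\log n)^{-1/8}$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:board}]
Take $\kappa$ from the proposition, put $k=\lfloor\kappa\log\log n\rfloor$, and enlarge $n_0$ so that $k\ge2$. Fix a protocol with at most $\frac\kappa2n\log\log n$ broadcasts and designated processor $P_d$; broadcasts made at the same step are put in an arbitrary fixed order. Fewer than $n/2$ processors broadcast more than $\kappa\log\log n$ times, so at least $n/2$ broadcast at most $k$ times. By obliviousness this set does not depend on the input or the noise. Let $S_0$ be this set without $d$, and choose $S\subseteq S_0$ and an assignment outside $S$ as in Definition~\ref{def:rich}. Fixing further bits, we may assume $|S|=m=\lceil\alpha n\rceil$; then $f=\pm\chi_S$.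

\emph{The hard distribution.} Let $x_j$ $(j\in S)$ be uniform signs and let $\theta_{j\tau}$ $(j\in S,\ \tau\le k)$ be uniform on $[\epsilon/2,\epsilon]$, all independent. Call the $\tau$-th broadcast of $P_j$, $j\in S$, the \emph{slot} $(j,\tau)$. Every reception of slot $(j,\tau)$ has error probability $\theta_{j\tau}$; broadcasts of processors outside $S$ are received without error. Each fixed $\theta$ is an allowed error distribution. Let $p_{\mathrm{err}}$ be the error probability averaged over $(x,\theta)$. Some pair $(x,\theta)$ has error probability at least $p_{\mathrm{err}}$, so it suffices to show $p_{\mathrm{err}}>\frac12-(\log n)^{-1/8}$.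

\emph{The simulation.} We want to move all dependence on $x_j$ into noisy copies of $x_j$ handed out in advance. What $P_j$ sends is a function of $x_j$, its receptions so far and the coins. At slot $(j,\tau)$ let $F^+$ and $F^-$ be the bits that $P_j$ would send, given its receptions and the coins, if $x_j$ were $+1$ or $-1$. If $F^+\neq F^-$, the bit sent is $F^+x_j$, and a receiver with error sign $e$ gets $F^+\cdot x_je$: it can compute its reception from $F^+$ and the noisy copy $x_je$. If $F^+=F^-$, the receiver gets $F^+e$, and $e$ cannot be computed from $x_je$; for this case we supply a second, independent error.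

Let $\theta'$ be an independent copy of $\theta$. Given $x,\theta,\theta'$, let $e_{i,j\tau}$ and $e'_{i,j\tau}$ $(i\in[n])$ be independent signs equal to $-1$ with probability $\theta_{j\tau}$ and $\theta'_{j\tau}$ respectively, and put $Y_{i,j\tau}=x_je_{i,j\tau}$. In the \emph{virtual protocol}, at slot $(j,\tau)$ player $j$ writes both $F^+$ and $F^-$ on the board, and each $i\ne j$ takes as its reception $F^+Y_{i,j\tau}$ if $F^+\ne F^-$ and $F^+e'_{i,j\tau}$ otherwise. A processor outside $S$ writes the bit it would send, and this is the reception of everyone else. At the end $P_d$ writes its output.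

The joint law of $x$, the coins, all receptions and the output is the same in both protocols. We prove this by induction over the broadcasts. Let $\varrho$ be the law of a vector of signs that are, given $\theta_{11}$, independent and equal to $-1$ with probability $\theta_{11}$. In the real protocol the receptions at slot $(j,\tau)$ are the sent bit times an error vector that has law $\varrho$ and is independent of $x$, the coins and the earlier receptions. In the virtual protocol they are the same function of the past times either $(e_{i,j\tau})_i$ or $(e'_{i,j\tau})_i$. The past, and the choice between the two vectors, are functions of $x$, the coins and the variables of earlier slots; both vectors are independent of these and have law $\varrho$. So the chosen vector has law $\varrho$ given the past. Broadcasts from outside $S$, and the output, are the same functions of the past in both protocols.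

The bits $F^\pm$ are computed without $x_j$, the inputs outside $S$ are constants, and $d\notin S$. So what player $i$ writes depends only on the board, on $(Y_{i,j\tau})_{j,\tau}$, on $(e'_{i,j\tau})_{j,\tau}$ and on the coins. The triple $(\theta',e',\text{coins})$ is independent of $(x,\theta,Y)$, so it can be fixed at a value for which the conditional error probability is at most $p_{\mathrm{err}}$. Identify $S$ with $[m]$ and put $u_j=(x_j(1-2\theta_{j\tau}))_{\tau\le k}$ and $Y_{ij}=(Y_{i,j\tau})_{\tau\le k}$. Then $u_j\sim\nu$ and $Y_{ij}\sim\pi_{u_j}$ given $u$, with the required independence. The number of bits written is at most $\kappa n\log\log n+1<(k+1)n+1\le2kn$. After a global change of sign of the output if $f=-\chi_S$, we have a blackboard protocol with $\mathbb P(o\ne\chi)\le p_{\mathrm{err}}$, so $1-2p_{\mathrm{err}}\le\mathbb E[o\chi]<2(\log n)^{-1/8}$.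
\end{proof}

Two properties of the blackboard problem are used throughout. First, with
\[
\lambda=(\epsilon/4)^k,
\]
every mass of $\pi_0$, and of $\pi_u$ for $u\in Q_+\cup Q_-$, lies in $[\lambda,1]$, because each factor is at least $\epsilon/2$. Second, transcripts correspond to rectangles. For a transcript $\ell$ let $\mathcal R_i^\ell\subseteq\Omega^m$ be the set of rows with which player $i$, at each of its turns, writes the next bit of $\ell$ when the board shows the corresponding prefix of $\ell$. By induction over the turns, $\Pi(Y)=\ell$ if and only if $Y_i\in\mathcal R_i^\ell$ for all $i$.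

\section{The idea in the exact case}\label{sec:idea}

Fix a column $j$. The probability $\mathbb P(\Pi=\ell\mid u)$ is a finite sum of products of masses $\pi_{u_a}(\omega)$, hence a polynomial in $u_j$. Integrating over the other parameters $v=u_{[m]\setminus j}$, we obtain two polynomials in $u\in\mathbb R^k$,
\begin{align*}
\Lambda_\ell(u)&=\int\mathbb P(\Pi=\ell\mid u_j=u,\,v)\,\nu^{m-1}(dv),\\
\Phi_\ell(u)&=\int\chi_{[m]\setminus j}(v)\,\mathbb P(\Pi=\ell\mid u_j=u,\,v)\,\nu^{m-1}(dv),
\end{align*}
and $\mathbb E[\chi\mid\Pi=\ell,\,u_j=u]=\pm\Phi_\ell(u)/\Lambda_\ell(u)$ for $u\in Q_\pm$. The point is that the sign jumps between the boxes while $\Phi_\ell$ and $\Lambda_\ell$ are given by one formula on both.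

\begin{proposition}\label{prop:exact}
If $\mathbb E[\chi\mid\Pi,u_j]=\mathbb E[\chi\mid\Pi]$ almost surely for some $j$, then $\mathbb E[\chi\mid\Pi]=0$ almost surely.
\end{proposition}

\begin{proof}
Let $\ell$ have positive probability and $\beta=\mathbb E[\chi\mid\Pi=\ell]$. Since all masses are positive, $\Lambda_\ell>0$ on $Q_+\cup Q_-$. The hypothesis says $\Phi_\ell=-\beta\Lambda_\ell$ almost everywhere on $Q_-$ and $\Phi_\ell=\beta\Lambda_\ell$ almost everywhere on $Q_+$. The polynomial $\gamma=\Phi_\ell+\beta\Lambda_\ell$ vanishes almost everywhere on a box with nonempty interior, so $\gamma\equiv0$. On $Q_+$ it equals $2\beta\Lambda_\ell$, so $\beta=0$.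
\end{proof}

\begin{example}\label{ex:product}
Let $k=1$, $m\ge2$, $j=1$, and let player $1$ write the single bit $\ell=\prod_aY_{1a}$. Then $\mathbb P(\Pi=\ell\mid u)=\frac12(1+\ell\prod_au_a)$. With $\bar s=\mathbb E|u_a|=1-\frac32\epsilon$ we have $\mathbb E u_a=\mathbb Ex_a=0$ and $\mathbb E[x_au_a]=\bar s$, so
\[
\Lambda_\ell(u)=\tfrac12,\qquad\Phi_\ell(u)=\tfrac12\ell\,\bar s^{\,m-1}u,\qquad\beta=\ell\,\bar s^{\,m},\qquad\gamma(u)=\tfrac12\ell\,\bar s^{\,m-1}(u+\bar s).
\]
If the rates were known, say $u_a=\pm\bar s$, the same formulas would hold with $Q_-$ shrunk to the point $-\bar s$. There $\gamma$ vanishes, so the hypothesis of Proposition~\ref{prop:exact} holds, yet $\beta\ne0$: a polynomial may vanish at one point. With hidden rates, $\mathbb E[\chi\mid\Pi,u_1]=\ell\,\bar s^{\,m-1}|u_1|$ differs from $\beta$ by $\frac\epsilon4\bar s^{\,m-1}$ on average, which is comparable to the bias $\bar s^{\,m}$ itself. A biased parity is sensitive to the hidden rate.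
\end{example}

The hypothesis of Proposition~\ref{prop:exact} can be made to hold approximately at no cost. Reveal the parameters $u_j$ of random columns one at a time. The conditional means of $\chi$ form a martingale bounded by $1$, so at a random time among $T$ one more parameter moves the mean by at most $T^{-1/2}$ on average. Three difficulties remain.

\emph{A quantitative identity theorem needs a bound off the real axis.} For real $u$ the numbers $\mathbb P(\Pi=\ell\mid u)$ sum to $1$, but for complex $u$ their moduli may sum to much more. If $k=1$ and every player writes $Y_{ij}$, the sum of the moduli is $(\frac12|1+u|+\frac12|1-u|)^n$, which is $(1+y^2)^{n/2}$ at $u=\mathrm iy$; and indeed this transcript determines $x_j$ up to an exponentially small error. A board of $2kn$ bits cannot treat most of the $\alpha n$ columns in this way. We measure the information about column $j$ by a quantity $V_j$ that is small on average and bounds the growth by $e^{2V_j/\lambda^2}$ (Sections~\ref{sec:info} and~\ref{sec:V}).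

\emph{$V_j$ is only small on average.} We cut off the event that $\sqrt{V_j}$ exceeds a level of order $\Theta_0$; since $V_j$ will not depend on $u_j$, this keeps $\gamma$ a polynomial. The event has probability of order $\Theta_0^{-2}$, while the continuation needs smallness on $Q_-$ that beats $e^{\Theta_0^2/\lambda^2}$. So the cut-off cannot be treated as an error on $Q_-$; the martingale must reveal the cut-off indicator of a column together with its parameter.

\emph{The revealed indicators depend on $u_j$.} This destroys the polynomial structure. We replace them by indicators that do not depend on $u_j$ and agree with the true ones up to an error that is a negative power of $n$. This needs pairs of columns to be almost independent given the transcript, which we arrange by first revealing a random set of columns completely (Lemmas~\ref{lem:info} and~\ref{lem:stab}).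

In the end $\gamma$ has size about $n^{-1/(16k)}$ on $Q_-$, the continuation raises this to a power $2^{-O(k/\epsilon)}$, and the growth costs a factor $\exp(e^{O(k)}\Theta_0^2)$. The gain $\exp(-e^{-O(k)}\log n)$ wins as long as $e^{O(k)}$ is a small power of $\log n$, that is, for $k\le\kappa\log\log n$.

In Sections~\ref{sec:info}--\ref{sec:gamma} a blackboard protocol with $m\ge4$ and $k\ge 2$ is fixed, and
\[
t_0=\lfloor m/2\rfloor,\qquad K=\frac{b\log2}{m-t_0}.
\]

\section{Information about one column and about a pair of columns}\label{sec:info}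

For laws $p,q$ on a finite set, $\operatorname{KL}(p\|q)=\sum p\log(p/q)$. It is nonnegative, it is additive on products, $\operatorname{KL}(\bigotimes_ip_i\|\bigotimes_iq_i)=\sum_i\operatorname{KL}(p_i\|q_i)$, and Pinsker's inequality states $\|p-q\|_1\le\sqrt{2\operatorname{KL}(p\|q)}$. For finitely valued random variables the conditional mutual information is
\begin{align*}
I(X;X'\mid Z)&=\mathbb E\operatorname{KL}\big(\mathrm{law}(X|X',Z)\,\|\,\mathrm{law}(X|Z)\big)\\
&=\mathbb E\operatorname{KL}\big(\mathrm{law}(X,X'|Z)\,\|\,\mathrm{law}(X|Z)\otimes\mathrm{law}(X'|Z)\big).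
\end{align*}
It is symmetric in $X,X'$, it obeys the chain rule $I(X;X',X''|Z)=I(X;X'|Z)+I(X;X''|X',Z)$, and $I(X;X')$ is at most the logarithm of the number of values of $X'$.

Write $Y_{\cdot j}=(Y_{ij})_i$ for a column and $Y_{\cdot E}$ for the columns in $E$. Let $I_u$ denote information under the conditional law of $Y$ given $u$, under which all entries are independent. Let $\sigma$ be a uniform random permutation of $[m]$ and $t$ uniform in $\{0,\dots,t_0-1\}$, independent of each other and of $(u,Y)$, and put
\[
A=\{\sigma(1),\dots,\sigma(t)\},\qquad H=[m]\setminus A,\qquad|H|>m/2 .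
\]
The columns in $A$ will be revealed; those in $H$ stay hidden. The size of $A$ is random so that a telescoping sum can be averaged.

\begin{lemma}\label{lem:info}
Let $(j,j')$ be a uniform ordered pair of distinct elements of $H$. For every fixed $u$,
\[
\mathbb E\,I_u(Y_{\cdot j};\Pi\mid Y_{\cdot A})\le K,\qquad\mathbb E\,I_u(Y_{\cdot j};Y_{\cdot j'}\mid\Pi,Y_{\cdot A})\le K/t_0 .
\]
\end{lemma}

\begin{proof}
Let $E\subseteq[m]$ and let $j\neq j'$ lie outside $E$. Expanding $I_u(Y_{\cdot j};\Pi,Y_{\cdot j'}|Y_{\cdot E})$ by the chain rule in both orders and using $I_u(Y_{\cdot j};Y_{\cdot j'}|Y_{\cdot E})=0$, we get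
\begin{equation}\label{eq:twoways}
I_u(Y_{\cdot j};Y_{\cdot j'}\mid\Pi,Y_{\cdot E})=I_u(Y_{\cdot j};\Pi\mid Y_{\cdot E\cup j'})-I_u(Y_{\cdot j};\Pi\mid Y_{\cdot E}).
\end{equation}
Let $a_s=\mathbb E_\sigma I_u(Y_{\cdot\sigma(s+1)};\Pi\mid Y_{\cdot\sigma(1)},\dots,Y_{\cdot\sigma(s)})$ for $0\le s<m$. If $E$ is a uniform $s$-set and $(j,j')$ a uniform pair outside it, the right side of \eqref{eq:twoways} has expectation $a_{s+1}-a_s$. The left side is nonnegative, so $a_s$ is nondecreasing. By the chain rule $\sum_{s<m}a_s=I_u(Y;\Pi)\le b\log2$, hence $(m-s)a_s\le b\log2$ and $a_s\le K$ for $s\le t_0$. Given $t$, the two expectations in the lemma are $a_t$ and $a_{t+1}-a_t$. The average of the latter over $t$ is $(a_{t_0}-a_0)/t_0\le K/t_0$.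
\end{proof}

Fix $A$ and consider an observer who sees the \emph{view} $W=(\Pi,Y_{\cdot A},u_A)$. For a value $W=(\ell,y_{\cdot A},u_A)$ and $y\in\Omega^H$ let $f_i(y)=1$ if the row $(y_{iA},y)$ lies in $\mathcal R_i^\ell$, and $f_i(y)=0$ otherwise. For functions $p_a:\Omega\to\mathbb C$ $(a\in H)$ define the \emph{likelihood}
\[
L_W(p_H)=\prod_{i=1}^n\ \sum_{y\in\Omega^H}f_i(y)\prod_{a\in H}p_a(y_a);
\]
an argument $u_a$ stands for $p_a=\pi_{u_a}$, and $\pi_{u_E}=\bigotimes_{a\in E}\pi_{u_a}$. Let $\mu$ be the measure on views that is $\nu^A(du_A)\prod_i\pi_{u_A}(y_{iA})$ times counting measure in $(\ell,y_{\cdot A})$. Its total mass is the number of transcripts, at most $2^b$.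

\begin{lemma}\label{lem:post}
\textup{(a)} If all $p_a$ are probability laws, then $\int L_W(p_H)\,\mu(dW)=1$.
\textup{(b)} The joint law of $(W,u_H)$ is $L_W(u_H)\,\mu(dW)\,\nu^H(du_H)$.
\textup{(c)} Given $(W,u_H)$, the rows $Y_{iH}$ are independent with laws $\nu_i(y)\propto\pi_{u_H}(y)f_i(y)$. If $\nu_{ij}$ and $\nu_{i,jj'}$ are the marginals of $\nu_i$ on column $j$ and on the columns $j,j'$, then for fixed $u$
\begin{align*}
I_u(Y_{\cdot j};\Pi\mid Y_{\cdot A})&=\mathbb E\Big[\sum_i\operatorname{KL}(\nu_{ij}\|\pi_{u_j})\,\Big|\,u\Big],\\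
I_u(Y_{\cdot j};Y_{\cdot j'}\mid\Pi,Y_{\cdot A})&=\mathbb E\Big[\sum_i\operatorname{KL}(\nu_{i,jj'}\|\nu_{ij}\otimes\nu_{ij'})\,\Big|\,u\Big].
\end{align*}
\end{lemma}

\begin{proof}
Let the entries be independent, with law $\pi_{u_a}$ in column $a\in A$ and $p_a$ in column $a\in H$. By the rectangle property the probability of $\{\Pi=\ell,\ Y_{\cdot A}=y_{\cdot A},\ Y_{\cdot H}=y_{\cdot H}\}$ is $\prod_i\pi_{u_A}(y_{iA})\,f_i(y_{iH})\prod_{a\in H}p_a(y_{ia})$. Summing over $y_{\cdot H}$ gives $\prod_i\pi_{u_A}(y_{iA})\cdot L_W(p_H)$. These numbers sum to $1$ over $(\ell,y_{\cdot A})$, which is (a); with $p_a=\pi_{u_a}$ they give (b). The product form in $i$ gives the first sentence of (c). So given $(W,u_H)$ the column $Y_{\cdot j}$ has law $\bigotimes_i\nu_{ij}$ and the pair of columns has law $\bigotimes_i\nu_{i,jj'}$, while given $(Y_{\cdot A},u)$ the column has law $\pi_{u_j}^{\otimes n}$. The identities follow from the definition of $I_u$ and additivity of $\operatorname{KL}$.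
\end{proof}

If some $f_i$ vanishes identically then $L_W\equiv0$; such views never occur, and we set all quantities defined below to $0$ for them.

\section{A measure of information that does not depend on $u_j$}\label{sec:V}

The natural measure of what the view reveals about column $j$ is $\sum_i\operatorname{KL}(\nu_{ij}\|\pi_{u_j})$, but it depends on $u_j$. We normalize with the uniform law instead. For $j\in H$ and $\omega\in\Omega$ let
\[
f_{ij}(\omega)=\sum_{y\in\Omega^{H\setminus j}}\pi_{u_{H\setminus j}}(y)\,f_i(\omega,y)\in[0,1],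
\]
where $\omega$ is the letter in column $j$. All masses are positive, so $f_{ij}\not\equiv0$. Put
\[
\rho_{ij}(\omega)=\frac{f_{ij}(\omega)}{2^{-k}\sum_{\omega'}f_{ij}(\omega')}\in[0,2^k],\qquad V_j=\sum_{i=1}^n\max_\omega\big(\rho_{ij}(\omega)-1\big)^2 .
\]
Then $\rho_{ij}$ has average $1$ over $\Omega$, \emph{$V_j$ is a function of $(W,u_{H\setminus j})$ only}, and for $p:\Omega\to\mathbb C$
\begin{equation}\label{eq:Lcol}
L_W(p,u_{H\setminus j})=\prod_i\sum_\omega p(\omega)f_{ij}(\omega).
\end{equation}
If row $i$ ignores column $j$ then $\rho_{ij}\equiv1$; if $k=1$ and every player writes $Y_{ij}$ then $\rho_{ij}\in\{0,2\}$ and $V_j=n$.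

\begin{lemma}[$V_j$ is small on average]\label{lem:mean}
For $j$ uniform in $H$, $\ \mathbb EV_j\le C_1K$ with $C_1=8\cdot4^k\lambda^{-2}$.
\end{lemma}

\begin{proof}
Let $p=\pi_{u_j}$ and $r_i=\nu_{ij}/p=f_{ij}/\sum_\omega p(\omega)f_{ij}(\omega)$. Since $p\ge\lambda$, Pinsker's inequality gives $\max_\omega|r_i-1|\le\lambda^{-1}\sqrt{2\operatorname{KL}(\nu_{ij}\|p)}$. Let $\bar r_i=2^{-k}\sum_\omega r_i(\omega)$. Since $p\le1$, $\bar r_i\ge2^{-k}\sum_\omega p(\omega)r_i(\omega)=2^{-k}$. Now $\rho_{ij}=r_i/\bar r_i$, so
\[
|\rho_{ij}-1|=\frac{|(r_i-1)-(\bar r_i-1)|}{\bar r_i}\le2^{k+1}\max_\omega|r_i-1| .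
\]
Hence $V_j\le C_1\sum_i\operatorname{KL}(\nu_{ij}\|p)$. Apply Lemmas~\ref{lem:post}(c) and~\ref{lem:info} for each $u$ and average.
\end{proof}

The formula for $\pi_u(\omega)$ makes sense for $u\in\mathbb C^k$, and $\sum_\omega\pi_u(\omega)=1$ still holds. We compare the likelihood at a complex $u$ with the likelihood of a genuine probability law, which integrates to $1$. The imaginary part of $\pi_u$ has total mass zero, so it enters each row only through $\rho_{ij}-1$, and it enters the modulus only to second order; this is why the \emph{squares} in $V_j$ control the growth. Let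
\[
\mathcal U=\Big\{u\in\mathbb C^k:\ |\operatorname{Re}u_\tau|\le1-\tfrac\epsilon2,\ |\operatorname{Im}u_\tau|\le\tfrac\epsilon{2k}\ \text{ for all }\tau\Big\}.
\]

\begin{lemma}[$V_j$ bounds the growth]\label{lem:complex}
For $u\in\mathcal U$ the function $\tilde\pi=\operatorname{Re}\pi_u$ is a probability law on $\Omega$, and $|L_W(\pi_u,u_{H\setminus j})|\le L_W(\tilde\pi,u_{H\setminus j})\,e^{2V_j/\lambda^2}$.
\end{lemma}

\begin{proof}
Write $u_\tau=a_\tau+\mathrm ib_\tau$. Then $1+a_\tau\omega_\tau\ge\epsilon/2$ and
\[
1+u_\tau\omega_\tau=(1+a_\tau\omega_\tau)\Big(1+\mathrm i\,\frac{b_\tau\omega_\tau}{1+a_\tau\omega_\tau}\Big),\qquad\Big|\frac{b_\tau}{1+a_\tau\omega_\tau}\Big|\le\frac{\epsilon/(2k)}{\epsilon/2}=\frac1k .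
\]
So $\pi_u(\omega)$ has an argument of modulus at most $k\arctan\frac1k\le1$, and $|\pi_u(\omega)|\ge(\epsilon/4)^k=\lambda$. Hence $\tilde\pi(\omega)\ge\lambda\cos1\ge\lambda/2$. Taking real and imaginary parts of $\sum_\omega\pi_u(\omega)=1$, we see that $\tilde\pi$ is a probability law and that $\operatorname{Im}\pi_u=h\tilde\pi$ with $|h|\le\tan1<2$ and $\sum_\omega h\tilde\pi=0$. Therefore
\[
\sum_\omega\pi_u\rho_{ij}=\sum_\omega\tilde\pi\rho_{ij}+\mathrm i\sum_\omega\tilde\pi h\,(\rho_{ij}-1),\qquad\sum_\omega\tilde\pi\rho_{ij}\ge\frac\lambda2\sum_\omega\rho_{ij}=\frac\lambda2\,2^k\ge\lambda .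
\]
The ratio $q_i$ of the imaginary to the real part satisfies $|q_i|\le2\lambda^{-1}\max_\omega|\rho_{ij}-1|$, and $|\sum_\omega\pi_u\rho_{ij}|=(\sum_\omega\tilde\pi\rho_{ij})\sqrt{1+q_i^2}\le(\sum_\omega\tilde\pi\rho_{ij})\,e^{q_i^2/2}$. Multiply by $2^{-k}\sum_{\omega'}f_{ij}(\omega')$, take the product over $i$, and use \eqref{eq:Lcol} and $\sum_iq_i^2/2\le2V_j/\lambda^2$.
\end{proof}

The quantity $V_a$ depends on $u_j$ for $j\neq a$. For distinct $a,j\in H$ let $V_a^{(j)}$ be $V_a$ computed with $\pi_{u_j}$ replaced by $\pi_0$; it is a function of $(W,u_{H\setminus\{a,j\}})$. If in row $i$ the letters of columns $a$ and $j$ were independent a posteriori, changing the prior of column $j$ would multiply $f_{ia}$ by a constant and leave $\rho_{ia}$ unchanged. The next lemma is the approximate form of this remark.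

\begin{lemma}[$V_a$ hardly depends on $u_j$]\label{lem:stab}
For $(a,j)$ a uniform ordered pair of distinct elements of $H$,
\[
\mathbb E\Big|\sqrt{V_a}-\sqrt{V_a^{(j)}}\Big|\le\Delta:=C_2\sqrt{2K/t_0},\qquad C_2=2\cdot8^k\lambda^{-2}.
\]
\end{lemma}

\begin{proof}
Fix $i$. Let $F(\omega,\omega')$ be the average of $f_i$ over the columns in $H\setminus\{j,a\}$, with laws $\pi_u$, when the letter is $\omega$ in column $j$ and $\omega'$ in column $a$. Put
\[
f(\omega')=\sum_\omega\pi_{u_j}(\omega)F(\omega,\omega'),\quad\tilde f(\omega')=\sum_\omega\pi_0(\omega)F(\omega,\omega'),\quad G=\sum_{\omega'}\pi_{u_a}(\omega')f(\omega'),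
\]
so that $f=f_{ia}$ and $\tilde f$ is its counterpart in $V_a^{(j)}$. Let $\psi=\pi_0/\pi_{u_j}\in[2^{-k},\lambda^{-1}]$, $\bar\psi=\sum_\omega\psi(\omega)\nu_{ij}(\omega)$ and $c_i=\|\nu_{i,ja}-\nu_{ij}\otimes\nu_{ia}\|_1$. From $\nu_{i,ja}(\omega,\omega')=\pi_{u_j}(\omega)\pi_{u_a}(\omega')F(\omega,\omega')/G$ we get $\nu_{ia}=\pi_{u_a}f/G$ and $\sum_\omega\psi(\omega)\nu_{i,ja}(\omega,\cdot)=\pi_{u_a}\tilde f/G$, hence
\[
\frac{\pi_{u_a}(\omega')}{G}\big(\tilde f-\bar\psi f\big)(\omega')=\sum_\omega\psi(\omega)\big(\nu_{i,ja}-\nu_{ij}\otimes\nu_{ia}\big)(\omega,\omega').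
\]
The right side is at most $c_i/\lambda$ in modulus, so $|\tilde f-\bar\psi f|\le Gc_i/\lambda^2$. Let $m_f$ and $m_{\tilde f}$ be the averages of $f$ and $\tilde f$ over $\Omega$, and $\rho=f/m_f\le 2^k$, $\tilde\rho=\tilde f/m_{\tilde f}$, $\gamma_0=m_{\tilde f}/m_f$. Since $G\le\sum f=2^km_f$, we have $|\tilde f/m_f-\bar\psi\rho|\le d_i:=2^kc_i/\lambda^2$, and averaging over $\omega'$ gives $|\gamma_0-\bar\psi|\le d_i$. Since $\psi\ge2^{-k}$ we have $\tilde f\ge2^{-k}f$, so $\gamma_0\ge2^{-k}$. Therefore
\[
|\tilde\rho-\rho|=\frac{|\tilde f/m_f-\gamma_0\rho|}{\gamma_0}\le\frac{|\tilde f/m_f-\bar\psi\rho|+\rho\,|\bar\psi-\gamma_0|}{\gamma_0}\le2^k(1+2^k)d_i\le C_2c_i .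
\]
So $\max|\rho-1|$ and $\max|\tilde\rho-1|$ differ by at most $C_2c_i$, and the triangle inequality in $\ell^2$ over $i$ gives $|\sqrt{V_a}-\sqrt{V_a^{(j)}}|\le C_2(\sum_ic_i^2)^{1/2}$. By Pinsker's inequality and Lemmas~\ref{lem:post}(c) and~\ref{lem:info}, $\mathbb E\sum_ic_i^2\le2K/t_0$. Jensen's inequality finishes the proof.
\end{proof}

\section{Cut-off and decorrelation}\label{sec:cut}

Two close numbers can lie on different sides of a fixed threshold, but rarely on different sides of a random one. Let $\Theta_0>0$ and let $\Theta$ be uniform on $[\Theta_0,2\Theta_0]$, independent of everything else. For distinct $a,j\in H$ put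
\[
w_a=1\{\sqrt{V_a}\le\Theta\},\qquad w_a^{(j)}=1\Big\{\sqrt{V_a^{(j)}}\le\Theta\Big\}.
\]
Markov's inequality with Lemma~\ref{lem:mean}, and Lemma~\ref{lem:stab} with the fact that $\Theta$ falls between two given numbers with probability at most their distance divided by $\Theta_0$, give for a uniform $a$ and a uniform distinct pair $(a,j)$ in $H$
\begin{equation}\label{eq:cut}
\mathbb P(w_a=0)\le C_1K/\Theta_0^2,\qquad\mathbb P\big(w_a\neq w_a^{(j)}\big)\le\Delta/\Theta_0 .
\end{equation}

Let $T$ be an integer with $1\le T\le m/4$. Let $h_1,h_2,\dots$ be a uniform ordering of $H$ given $A$, and $t'$ uniform in $\{0,\dots,T-1\}$, independent of each other and of all other variables, and put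
\[
B=\{h_1,\dots,h_{t'}\},\qquad J=H\setminus B,\qquad N=|J|\ge m/4,\qquad\mathbf r=(A,B,\Theta).
\]
Of a column $a\in B$ the observer is told only $(u_a,w_a)$. Thus the observer knows $X=(W,u_B,w_B)$ with $w_B=(w_a)_{a\in B}$. For $j\in J$ let
\[
X^{(j)}=\big(W,u_B,w_B^{(j)}\big),\qquad\beta=\mathbb E[\chi_H\mid\mathbf r,X],\qquad\beta_j=\mathbb E[\chi_H\mid\mathbf r,X,u_j,w_j],
\]
where $w_B^{(j)}=(w_a^{(j)})_{a\in B}$. For fixed $\mathbf r$, both $X^{(j)}$ and $w_j$ are functions of $(W,u_{H\setminus j})$.

\begin{lemma}\label{lem:fix}
Let $\eta_0=T^{-1/2}+4T\Delta/\Theta_0$. There is a value of $\mathbf r$ such that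
\begin{align}
\frac1N\sum_{j\in J}\Big(\mathbb E\big[|\beta_j-\beta|\,\big|\,\mathbf r\big]+4\,\mathbb P\big(X^{(j)}\neq X\,\big|\,\mathbf r\big)\Big)&\le4\eta_0,\label{eq:fix1}\\
\frac1N\sum_{j\in J}\mathbb P(w_j=0\mid\mathbf r)&\le4C_1K/\Theta_0^2 .\label{eq:fix2}
\end{align}
\end{lemma}

\begin{proof}
Fix $A$, $\Theta$ and the ordering $h$. The variables $M_s=\mathbb E[\chi_H\mid W,(u_{h_r},w_{h_r})_{r\le s}]$ form a martingale with $|M_s|\le1$. Its increments are orthogonal, so $\sum_{s<T}\mathbb E(M_{s+1}-M_s)^2=\mathbb EM_T^2-\mathbb EM_0^2\le1$, and thus $\mathbb E(M_{t'+1}-M_{t'})^2\le1/T$. Now $M_{t'}=\beta$ and $M_{t'+1}=\beta_j$ with $j=h_{t'+1}$, which is uniform in $J$ given $\mathbf r$. So for $j$ uniform in $J$, $\mathbb E|\beta_j-\beta|\le T^{-1/2}$. Given $t'$ and $r\le t'$, the pair $(h_r,j)$ is a uniform distinct pair in $H$; a union bound over $r\le t'<T$ and \eqref{eq:cut} give $\mathbb P(X^{(j)}\ne X)\le T\Delta/\Theta_0$. So the left side of \eqref{eq:fix1} has expectation at most $\eta_0$ over $\mathbf r$. A uniform element of $J$ is uniform in $H$ given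 $A$, so the left side of \eqref{eq:fix2} has expectation at most $C_1K/\Theta_0^2$. By Markov's inequality each of \eqref{eq:fix1}, \eqref{eq:fix2} fails with probability at most $\frac14$.
\end{proof}

From now on $\mathbf r$ is fixed as in Lemma~\ref{lem:fix} and dropped from the notation. It is independent of $(u,Y)$, so the law of $(u,Y)$ is unchanged.

\section{A quantitative identity theorem}\label{sec:cont}

We recall two facts. \emph{Hadamard's three-circles theorem}: if $F$ is holomorphic near the closed disc $\bar D(c,r)$ and $m(s)=\max_{\bar D(c,s)}|F|$, then $\log m(s)$ is a convex function of $\log s$; in particular $m(r/2)\le\sqrt{m(r/4)\,m(r)}$. \emph{The maximum principle with exceptional points}: a subharmonic function on a bounded domain that is bounded above and has upper limit at most $0$ at all but finitely many boundary points is at most $0$. Applied to $\log|F|$ minus a harmonic function, it is the two-constants theorem.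

\begin{lemma}\label{lem:cont}
Let $r,\eta,M>0$ and let $F$ be a polynomial with $|F|\le M$ on the rectangle $|\operatorname{Re}\zeta|\le1+r$, $|\operatorname{Im}\zeta|\le r$, and $|F|\le\eta$ on the segment $[-1-r,-1+r]$. Then $|F(1)|\le\eta^\vartheta M^{1-\vartheta}$ with $\vartheta=\frac25\,2^{-8/r}$.
\end{lemma}

\begin{proof}
If $\eta\ge M$ the claim follows from $|F(1)|\le M$. Let $\eta<M$. We first pass from the segment to a disc, then move along a chain of discs.

The disc $\bar D(-1,r)$ lies in the rectangle. On its upper half, $\zeta=-1+r\xi$ with $|\xi|<1$ and $\operatorname{Im}\xi>0$, consider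
\[
\Upsilon(\xi)=\frac2\pi\arg\frac{1+\xi}{1-\xi}=\frac2\pi\arctan\frac{2\operatorname{Im}\xi}{1-|\xi|^2},
\]
where the second form comes from $(1+\xi)(1-\bar\xi)=1-|\xi|^2+2\mathrm i\operatorname{Im}\xi$. The function $\Upsilon$ is harmonic with values in $(0,1)$, and it tends to $0$ on the open diameter and to $1$ on the open arc. The maximum principle, with the two corners as exceptional points, gives $\log|F|\le(1-\Upsilon)\log\eta+\Upsilon\log M$, that is, $|F|\le M(\eta/M)^{1-\Upsilon}$. For $|\xi|\le\frac12$ we have $\Upsilon\le\frac2\pi\arctan\frac43<\frac35$, because $\tan\frac{3\pi}{10}>1.37$. The lower half-disc is handled by reflection, and the diameter by hypothesis. So $|F|\le M(\eta/M)^{2/5}$ on $\bar D(-1,r/2)$.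

Let $c_p=-1+pr/4$. We claim $|F|\le M(\eta/M)^{\frac25 2^{-p}}$ on $\bar D(c_p,r/2)$ whenever $c_p\le1$. The case $p=0$ was just proved. If the claim holds for $p$ and $c_{p+1}\le1$, then $\bar D(c_{p+1},r/4)\subseteq\bar D(c_p,r/2)$ and $\bar D(c_{p+1},r)$ lies in the rectangle, so the three-circles inequality about $c_{p+1}$ halves the exponent. For $p=\lfloor8/r\rfloor$ we have $c_p\le1$ and $1-c_p<r/4$, so $1\in\bar D(c_p,r/2)$, and $\frac252^{-p}\ge\vartheta$.
\end{proof}

\section{The polynomial family and the bias}\label{sec:gamma}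

The variables $X$ and $X^{(j)}$ take values in the space $\mathcal X$ of triples $\mathsf x=(W,u_B,z)$ with $z\in\{0,1\}^B$. Let $\bar\mu$ be the product of $\mu$, $\nu^B$ and counting measure in $z$; it is a finite measure. Choose a measurable $\beta:\mathcal X\to[-1,1]$ with $\beta(X)=\mathbb E[\chi_H\mid X]$. For $j\in J$, $u\in\mathbb C^k$ and $\mathsf x=(W,u_B,z)$ define
\[
\gamma_j(u;\mathsf x)=\int\big(\chi_{H\setminus j}+\beta(\mathsf x)\big)\,w_j\,1\{w_B^{(j)}=z\}\,L_W(\pi_u,u_B,v)\ \nu^{J\setminus j}(dv),\qquad\gamma=\frac1N\sum_{j\in J}\gamma_j ,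
\]
where $v=u_{J\setminus j}$, the argument $\pi_u$ stands in column $j$, and $\chi_{H\setminus j}$, $w_j$, $w_B^{(j)}$ are evaluated at $(W,u_B,v)$. This is the polynomial $\Phi_\ell+\beta\Lambda_\ell$ of Section~\ref{sec:idea}, with the cut-off inserted and averaged over $j$. Put $\|\gamma(u)\|=\int|\gamma(u;\mathsf x)|\,\bar\mu(d\mathsf x)$ and $\langle\gamma(u),\phi\rangle=\int\gamma(u;\mathsf x)\phi(\mathsf x)\,\bar\mu(d\mathsf x)$. A \emph{test function} is a measurable $\phi:\mathcal X\to[-1,1]$.

Only $L_W$ depends on $u$. By \eqref{eq:Lcol} it is a product of $n$ polynomials in $u$, each of degree at most $1$ in every coordinate and with coefficients in $[-1,1]$. So $\gamma(\cdot;\mathsf x)$ is a polynomial of degree at most $n$ in each coordinate, with real coefficients bounded in terms of $n$ and $k$, and since $\bar\mu$ is finite, $\langle\gamma(u),\phi\rangle$ is a polynomial in $u$ for each test function $\phi$.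

\begin{lemma}[Growth]\label{lem:growth}
Let $M=2e^{8\Theta_0^2/\lambda^2}$. Then $\|\gamma(u)\|\le M$ for $u\in\mathcal U$, and $\|\gamma(u)-\gamma(u')\|\le\frac{2kM}\epsilon|u-u'|_\infty$ for $u,u'\in Q_-$.
\end{lemma}

\begin{proof}
If $w_j=1$ then $V_j\le4\Theta_0^2$. By Lemma~\ref{lem:complex}, $|\chi_{H\setminus j}+\beta|\le2$ and $\sum_z1\{w_B^{(j)}=z\}=1$,
\[
\|\gamma_j(u)\|\le M\iint L_W(\tilde\pi,u_{H\setminus j})\,\mu(dW)\,\nu^{H\setminus j}(du_{H\setminus j})=M,
\]
by Lemma~\ref{lem:post}(a). Let $u\ne u'$ in $Q_-$, $e=(u'-u)/|u'-u|_\infty$ and let $\phi$ be a test function. For $u''$ on the segment from $u$ to $u'$ and complex $|s|\le\frac\epsilon{2k}$, the point $u''+se$ has real parts bounded by $1-\epsilon+\frac\epsilon{2k}\le1-\frac\epsilon2$ and imaginary parts bounded by $\frac\epsilon{2k}$, so it lies in $\mathcal U$. Cauchy's estimate for $s\mapsto\langle\gamma(u''+se),\phi\rangle$ bounds the derivative at $s=0$ by $2kM/\epsilon$. Integrate along the segment and take $\phi=\operatorname{sgn}(\gamma(u)-\gamma(u'))$.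
\end{proof}

The next lemma gives the probabilistic meaning of $\gamma$ on the two boxes. Let $Q^{\mathrm{in}}=[1-1.8\epsilon,\,1-1.2\epsilon]^k\subset Q_+$ and $\nu_{\mathrm{in}}=\nu(Q^{\mathrm{in}})=\frac12(3/5)^k$. We use this smaller box because for $s\in Q^{\mathrm{in}}$ the line $\zeta\mapsto\zeta s$ stays in $Q_-$ for $\zeta$ in a whole interval around $-1$.

\begin{lemma}[The two boxes]\label{lem:boxes}
With $\Gamma=\frac1N\sum_{j\in J}w_j1\{u_j\in Q^{\mathrm{in}}\}$,
\[
\int_{Q_-}\|\gamma(u)\|\,\nu(du)\le4\eta_0,\qquad\int_{Q^{\mathrm{in}}}\|\gamma(u)\|\,\nu(du)\ge2\,\mathbb E\big[|\beta|\,\Gamma\big]-4\eta_0 .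
\]
\end{lemma}

\begin{proof}
Let $x=\pm1$, let $c\subseteq Q_x$ be a Borel set and $\phi(u;\mathsf x)$ measurable with values in $[-1,1]$. If $u_j\in c$ then $\chi_{H\setminus j}=x\chi_H$. By Lemma~\ref{lem:post}(b), after summing over $z$,
\[
\int_c\langle\gamma_j(u),\phi(u;\cdot)\rangle\,\nu(du)=\mathbb E\Big[\big(x\chi_H+\beta(X^{(j)})\big)\,w_j1\{u_j\in c\}\,\phi(u_j;X^{(j)})\Big].
\]
The variable under the expectation is bounded by $2$, so replacing $X^{(j)}$ by $X$ changes the right side by at most $4\mathbb P(X^{(j)}\ne X)$. After the replacement, every factor but $\chi_H$ is a function of $(X,u_j,w_j)$, so $\chi_H$ may be replaced by $\beta_j$, and then by $\beta$ at a cost of at most $\mathbb E|\beta_j-\beta|$. Averaging over $j$ and using \eqref{eq:fix1},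
\[
\Big|\int_c\langle\gamma(u),\phi(u;\cdot)\rangle\,\nu(du)-(1+x)\,\frac1N\sum_{j\in J}\mathbb E\big[\beta\,w_j1\{u_j\in c\}\,\phi(u_j;X)\big]\Big|\le4\eta_0 .
\]
For the first claim take $x=-1$, $c=Q_-$, $\phi=\operatorname{sgn}\gamma(u;\mathsf x)$. For the second take $x=+1$, $c=Q^{\mathrm{in}}$, $\phi=\operatorname{sgn}\beta(\mathsf x)$, and use $\langle\gamma(u),\phi\rangle\le\|\gamma(u)\|$.
\end{proof}

\begin{proposition}\label{prop:bias}
Let $g\ge1$, $\eta_-=8\eta_0g^k+2kM/g$, $\vartheta=\frac25\,2^{-40k/\epsilon}$ and $\eta_+=\eta_-^\vartheta M^{1-\vartheta}$. Then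
\[
\mathbb E[o\chi]\le\tfrac12\eta_++\nu_{\mathrm{in}}^{-1}\big(4\eta_0+m^{-1/2}+4C_1K/\Theta_0^2\big).
\]
\end{proposition}

\begin{proof}
\emph{Pointwise smallness on $Q_-$.} This is the step that needs $Q_-$ to have interior. Every $u\in Q_-$ lies in a cube $c\subseteq Q_-$ of side $\epsilon/g$, and $\nu(c)=\frac12g^{-k}$. Averaging $\|\gamma(u)\|\le\|\gamma(u')\|+\|\gamma(u)-\gamma(u')\|$ over $u'\in c$ and using Lemmas~\ref{lem:boxes} and~\ref{lem:growth}, we get $\|\gamma(u)\|\le2g^k\cdot4\eta_0+2kM/g=\eta_-$.

\emph{Continuation to $Q^{\mathrm{in}}$.} Let $s\in Q^{\mathrm{in}}$, $r=\frac\epsilon{5k}$, $\phi=\operatorname{sgn}\gamma(s;\cdot)$ and $F(\zeta)=\langle\gamma(\zeta s),\phi\rangle$. We have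
\[
(1+\tfrac\epsilon5)(1-1.2\epsilon)=1-\epsilon-0.24\epsilon^2\le1-\epsilon,\qquad(1-\tfrac\epsilon5)(1-1.8\epsilon)=1-2\epsilon+0.36\epsilon^2\ge1-2\epsilon .
\]
Hence $\zeta s\in Q_-$ for $\zeta\in[-1-r,-1+r]$, so $|F|\le\eta_-$ there; and $\zeta s\in\mathcal U$ for $|\operatorname{Re}\zeta|\le1+r$, $|\operatorname{Im}\zeta|\le r\le\frac\epsilon{2k}$, so $|F|\le M$ there. Since $8/r=40k/\epsilon$, Lemma~\ref{lem:cont} gives $\|\gamma(s)\|=F(1)\le\eta_+$. With Lemma~\ref{lem:boxes},
\begin{equation}\label{eq:betaGamma}
\mathbb E\big[|\beta|\,\Gamma\big]\le\tfrac12\nu_{\mathrm{in}}\eta_++2\eta_0 .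
\end{equation}

\emph{Removing $\Gamma$.} For a single column the event $u_j\in Q^{\mathrm{in}}$ could be unlikely exactly when $|\beta|$ is large; the average over $j$ excludes this. We have $\Gamma\ge N_{\mathrm{in}}-N_0$ with $N_{\mathrm{in}}=\frac1N\sum_{j\in J}1\{u_j\in Q^{\mathrm{in}}\}$ and $N_0=\frac1N\sum_{j\in J}(1-w_j)$. The $u_j$ are independent, so $\mathbb E|N_{\mathrm{in}}-\nu_{\mathrm{in}}|\le(\operatorname{Var}N_{\mathrm{in}})^{1/2}\le\frac1{2\sqrt N}\le m^{-1/2}$, and $\mathbb EN_0\le4C_1K/\Theta_0^2$ by \eqref{eq:fix2}. Since $|\beta|\le1$,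
\[
\mathbb E\big[|\beta|\,\Gamma\big]\ge\nu_{\mathrm{in}}\mathbb E|\beta|-m^{-1/2}-4C_1K/\Theta_0^2 ,
\]
and \eqref{eq:betaGamma} bounds $\mathbb E|\beta|$ by the right side of the proposition. Finally $o$ and $\chi_A$ are functions of $W$ and $\chi=\chi_A\chi_H$, so $\mathbb E[o\chi]=\mathbb E[o\,\chi_A\,\beta]\le\mathbb E|\beta|$.
\end{proof}

\section{Choice of the parameters}\label{sec:param}

\begin{proof}[Proof of Proposition~\ref{prop:board}]
Here $b=2kn$ and $m-t_0\ge\alpha n/2$, so $K\le4k\log2/\alpha\le3k/\alpha$. Each of the five quantities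
\[
\frac{4C_1K}{\nu_{\mathrm{in}}},\qquad\lambda^{-2}=(4/\epsilon)^{2k},\qquad\frac{16k}\vartheta=40k\,2^{40k/\epsilon},\qquad C_2\sqrt K,\qquad\nu_{\mathrm{in}}^{-1}=2(5/3)^k
\]
is therefore at most $e^{c_0k}$ for all $k\ge2$, with a constant $c_0=c_0(\epsilon,\alpha)$. Let $\kappa=1/(8c_0)$. For $k\le\kappa\log\log n$ each of them is at most $(\log n)^{1/8}$. Choose
\[
\Theta_0=(\log n)^{1/8},\qquad T=\lfloor n^{1/4}\rfloor,\qquad g=n^{1/(16k)} .
\]
Below, $n$ is large in terms of $\epsilon$ and $\alpha$ only; in particular $m\ge4$ and $T\le m/4$.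

Since $t_0\ge m/3\ge\alpha n/3$, we have $\Delta\le(\log n)^{1/8}\sqrt{6/(\alpha n)}$ and $4T\Delta/\Theta_0\le10\,\alpha^{-1/2}n^{-1/4}\le n^{-1/8}$. Since $T\ge n^{1/4}/2$, we have $T^{-1/2}\le2n^{-1/8}$. So $\eta_0\le3n^{-1/8}$. Next, $g^k=n^{1/16}$, so $8\eta_0g^k\le24n^{-1/16}\le24/g\le6kM/g$ because $kM\ge4$; thus $\eta_-\le8kM/g$ and
\[
\eta_+\le8kM\,g^{-\vartheta}=8kM\exp\Big(-\frac{\vartheta}{16k}\log n\Big).
\]
Here $8k\le16k/\vartheta\le(\log n)^{1/8}$, $\log M\le1+8\Theta_0^2\lambda^{-2}\le1+8(\log n)^{3/8}$, and $\frac\vartheta{16k}\log n\ge(\log n)^{7/8}$. Hence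
\[
\eta_+\le\exp\big(\tfrac18\log\log n+1+8(\log n)^{3/8}-(\log n)^{7/8}\big)\le(\log n)^{-1}.
\]
Proposition~\ref{prop:bias} now gives
\[
\mathbb E[o\chi]\le\frac1{2\log n}+(\log n)^{1/8}\big(12n^{-1/8}+(\alpha n)^{-1/2}\big)+(\log n)^{1/8-1/4}<2(\log n)^{-1/8}.\qedhere
\]
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\begin{remark}
The adversary uses little of its freedom: the error rate depends only on the broadcast, not on the receiver, and it is $0$ or lies in $[\epsilon/2,\epsilon]$. Obliviousness is used in Section~\ref{sec:board}, to fix the set $S$ and the order of the speakers before the input is drawn. The independence of the errors at different receivers gives the product over rows in $L_W$, on which Lemmas~\ref{lem:post}--\ref{lem:stab} rest.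
\end{remark}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Computing in Fault Tolerant Broadcast Networks and Noisy Decision Trees},
\texttt{http://cs.haifa.ac.il/\%7Eilan/online-papers/gallager.pdf}.
\end{thebibliography}
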